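\title{Dirichlet-improvable matrices have full Hausdorff dimension for every norm}

\begin{abstract}
Every norm $\nu$ on $\mathbb R^{m+n}$ gives a form of Dirichlet's theorem for real $n\times m$ matrices, in which the constant is the critical radius of $\nu$. We prove that the matrices for which this constant can be improved form a set of Hausdorff dimension $mn$, for all $m,n\ge1$ and every norm $\nu$. The same holds for countably many norms at once, among badly approximable matrices, in every open set; the intersection over all norms is the set of singular matrices, whose dimension is smaller. The proof uses no description of the critical lattices of $\nu$. A John-type identity shows that they are thin along the expanding leaves of the diagonal flow, and a Cantor construction inside bounded orbits avoids them.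
\end{abstract}

\section{Introduction}

\subsection{Dirichlet's theorem for a norm}

Fix integers $m,n\ge1$ and put $d=m+n$. Vectors are rows, matrices act on them from the right, and a vector of $\mathbb R^d$ is written $(x,y)$ with $x\in\mathbb R^m$, $y\in\mathbb R^n$. Given $Y\in M_{n\times m}(\mathbb R)$, one asks how close $qY$ can come to $\mathbb Z^m$ when $q\in\mathbb Z^n\setminus\{0\}$ has a prescribed size. The question is encoded by the lattice
\[
\Lambda_Y=\{(qY-p,\,q):\ p\in\mathbb Z^m,\ q\in\mathbb Z^n\}
\]
and the diagonal flow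
\[
a_t=\operatorname{diag}(e^{t/m},\dots,e^{t/m},e^{-t/n},\dots,e^{-t/n}),\qquad (x,y)a_t=(e^{t/m}x,\,e^{-t/n}y).
\]
The lattices $\Lambda_Ya_t$ are \emph{unimodular}, that is, of covolume $1$.

Let $\nu$ be a norm on $\mathbb R^d$ and $B_\nu(\rho)=\{v\in\mathbb R^d:\nu(v)<\rho\}$. The \emph{critical radius} of $\nu$ is
\[
r_\nu=\sup\{\rho>0:\ \Lambda\cap B_\nu(\rho)=\{0\}\text{ for some unimodular lattice }\Lambda\subset\mathbb R^d\}.
\]
Minkowski's theorem says that a convex symmetric set of volume greater than $2^d$ contains a nonzero point of every unimodular lattice; hence $r_\nu<\infty$. Every unimodular lattice has a nonzero vector in $\overline{B_\nu(r_\nu)}$, since a lattice without one would, being discrete, also miss a slightly larger ball.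

For the supremum norm, $B_\nu(\rho)$ has volume $(2\rho)^d$, so $r_\nu\le1$, and $\mathbb Z^d$ shows that $r_\nu=1$. Applied to $\Lambda_Ya_t$ with $t>0$, the last statement gives $(p,q)\ne(0,0)$ with
\[
|qY-p|_\infty\le e^{-t/m},\qquad |q|_\infty\le e^{t/n},
\]
and $q\neq0$ because $q=0$ would force $p=0$. This is Dirichlet's theorem. For a general norm, $r_\nu$ is the best constant that works for all unimodular lattices, and it is natural to ask for which $Y$ a smaller constant works along the single orbit $\Lambda_Ya_t$. Let $\mathrm{DI}^\nu_{n,m}$ be the set of $Y\in M_{n\times m}(\mathbb R)$ for which there exist $t_0>0$ and $r'<r_\nu$ such that for every $t\ge t_0$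
\[
\big(e^{t/m}(qY-p),\ e^{-t/n}q\big)\in B_\nu(r')\quad\text{for some }p\in\mathbb Z^m,\ q\in\mathbb Z^n\setminus\{0\}.
\]
It is known that $\mathrm{DI}^\nu_{n,m}$ has Lebesgue measure zero for every norm, so Hausdorff dimension is the next measure of its size. Conjecture~8.5 of \cite{notes} states that \emph{for any norm $\nu$ on $\mathbb R^d$ the set $\mathrm{DI}^\nu_{n,m}$ has full Hausdorff dimension $mn$}. This is known to hold for $m=n=1$.

\subsection{Results}

\begin{theorem}\label{thm:one}
For all $m,n\ge1$ and every norm $\nu$ on $\mathbb R^{d}$, $\dim_H\mathrm{DI}^\nu_{n,m}=mn$.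
\end{theorem}

Let $X$ be the space of unimodular lattices in $\mathbb R^d$, recalled in Section~\ref{sec:lattices}. Let $\mathrm{BA}$ be the set of \emph{badly approximable} matrices, those $Y$ for which $\{\Lambda_Ya_t:t\ge0\}$ is bounded (relatively compact) in $X$, and let $\mathrm{Sing}$ be the set of \emph{singular} matrices, those $Y$ for which $\Lambda_Ya_t\to\infty$, that is, $\Lambda_Ya_t$ eventually leaves every compact subset of $X$, as $t\to\infty$.

\begin{theorem}\label{thm:many}
Let $\nu_1,\nu_2,\dots$ be countably many norms on $\mathbb R^d$ and let $U\subset M_{n\times m}(\mathbb R)$ be nonempty and open. Then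
\[
\dim_H\Big(U\cap\mathrm{BA}\cap\bigcap_{i}\mathrm{DI}^{\nu_i}_{n,m}\Big)=mn .
\]
\end{theorem}

\begin{theorem}\label{thm:all}
The intersection $\bigcap_\nu\mathrm{DI}^\nu_{n,m}$ over all norms on $\mathbb R^d$ equals $\mathrm{Sing}$. In particular it is disjoint from $\mathrm{BA}$, and its Hausdorff dimension is less than $mn$.
\end{theorem}

Theorem~\ref{thm:one} is the case $\nu_i=\nu$, $U=M_{n\times m}(\mathbb R)$ of Theorem~\ref{thm:many}. Theorem~\ref{thm:all} shows that ``countably many norms'' cannot be replaced by ``all norms''.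

\subsection{Why one expects full dimension, and what has to be proved}

Call a unimodular lattice \emph{critical} if it has no nonzero vector in $B_\nu(r_\nu)$. The critical lattices form a compact set $Z\subset X$, and a matrix with bounded orbit lies in $\mathrm{DI}^\nu_{n,m}$ as soon as its orbit eventually stays outside a neighborhood of $Z$. The flow expands a small cube of matrices $Y$ to a unit cube on an expanding leaf in $X$. If only a small proportion of each such unit cube comes $\delta$-close to $Z$ during the next period of time, one can discard that proportion, rescale, and repeat; the survivors form a Cantor set whose dimension tends to $mn$ as the proportion tends to $0$.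

The difficulty is to show that the proportion is small. The norm is arbitrary, neither smooth nor strictly convex, and we have no list of its critical lattices. Moreover the statement is false as it stands: for the supremum norm $Z$ contains entire leaves. Section~\ref{sec:square} shows the obstruction and the remedy for a square in the plane. In general, the first-order condition for a critical lattice is an identity of John type (Section~\ref{sec:john}); it implies that the points of a leaf that come $\delta$-close to those critical lattices which a bounded orbit can approach have measure $O(\sqrt\delta)$ (Section~\ref{sec:leaf}). Equidistribution of expanding leaves keeps most orbits in a fixed compact set (Section~\ref{sec:equi}), a Cantor construction steered by a weighted potential avoids all bad sets at once (Section~\ref{sec:cantor}), and Sections~\ref{sec:proof} and~\ref{sec:all} conclude.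

\section{The space of lattices and the critical set}\label{sec:lattices}

Put $D=mn$ and $c=\frac1m+\frac1n$. We write $|\cdot|$ for the Euclidean norm on $\mathbb R^d$ and on $M_{n\times m}(\mathbb R)=\mathbb R^D$, and also for Lebesgue measure on $\mathbb R^D$; $\|\cdot\|$ is the operator norm, so $|vg|\le|v|\,\|g\|$. Let $G=SL_d(\mathbb R)$, $\Gamma=SL_d(\mathbb Z)$. The map $\Gamma g\mapsto\mathbb Z^dg$ identifies $X=\Gamma\backslash G$ with the set of unimodular lattices; $X$ carries the quotient topology and a $G$-invariant probability measure $\mu$, positive on nonempty open sets. With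
\[
G_\delta=\{g\in G:\|g-I\|<\delta\},
\]
the sets $\Lambda G_\delta$, $\delta>0$, are open and form a base of neighborhoods of $\Lambda$. For $\delta\le\frac12$ and $g\in G_\delta$ the Neumann series gives
\begin{equation}\label{eq:Gdelta}
\|g\|\le\tfrac32,\qquad\|g^{-1}\|\le2,\qquad\|g^{-1}-I\|\le\|g^{-1}\|\,\|I-g\|\le2\delta .
\end{equation}
\emph{Mahler's criterion} says that the sets
\[
K_\varepsilon=\{\Lambda\in X:\ |v|\ge\varepsilon\text{ for all }v\in\Lambda\setminus\{0\}\},\qquad\varepsilon>0,
\]
are compact and that every compact subset of $X$ lies in one of them.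

\begin{remark}
In Diophantine terms, $Y\in\mathrm{BA}$ if and only if $|qY-p|^m|q|^n\ge\gamma$ for some $\gamma>0$ and all $p\in\mathbb Z^m$, $q\in\mathbb Z^n\setminus\{0\}$. Indeed, $|x|^m|y|^n$ is invariant under $a_t$. If the bound holds, a nonzero vector of $\Lambda_Ya_t$, $t\ge0$, has length at least $\gamma^{1/d}$ when $q\ne0$ and at least $1$ when $q=0$. If the orbit lies in $K_\varepsilon$ with $\varepsilon\le1$, choose $t\ge0$ with $e^{-t/n}|q|=\varepsilon/2$; then $e^{t/m}|qY-p|\ge\varepsilon/2$, and $\gamma=(\varepsilon/2)^d$ works.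
\end{remark}

For $M\in\mathbb R^D$ let
\[
u_M=\begin{pmatrix}I_m&0\\M&I_n\end{pmatrix},\qquad (x,y)u_M=(x+yM,\,y).
\]
Then $u_Mu_{M'}=u_{M+M'}$ and $\Lambda_Y=\mathbb Z^du_Y$. Both $u_Ma_t$ and $a_tu_{e^{ct}M}$ send $(x,y)$ to $(e^{t/m}x+e^{t/m}yM,\,e^{-t/n}y)$, so
\begin{equation}\label{eq:commute}
u_Ma_t=a_tu_{e^{ct}M},\qquad\Lambda_{Y+M}\,a_t=\Lambda_Ya_t\,u_{e^{ct}M}.
\end{equation}
The set $\{\Lambda u_M:M\in\mathbb R^D\}$ is the \emph{expanding leaf} through $\Lambda$: by \eqref{eq:commute} the flow maps leaves to leaves and dilates the parameter by $e^{ct}$. Let $Q=[0,1)^D$ and $C_0=1+\sqrt D$. If all entries of $M$ lie in $[-1,1]$, then $\|u_M\|\le1+|M|\le C_0$.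

Fix a norm $\nu$ and write $r=r_\nu$. Choose $C_\nu$ and $R$ with $\nu(v)\le C_\nu|v|$ and $|v|\le(R/r)\,\nu(v)$ for all $v$; thus $\nu(v)\le r$ implies $|v|\le R$. For $g\in G$,
\begin{equation}\label{eq:lip}
|\nu(vg)-\nu(v)|\le\nu\big(v(g-I)\big)\le C_\nu(R/r)\,\|g-I\|\,\nu(v).
\end{equation}
Let $\lambda(\Lambda)=\lambda_\nu(\Lambda)=\min\{\nu(v):v\in\Lambda\setminus\{0\}\}$. By \eqref{eq:lip}, $|\lambda(\Lambda g)-\lambda(\Lambda)|\le C_\nu(R/r)\|g-I\|\lambda(\Lambda)$, so $\lambda$ is continuous on $X$. Since $\Lambda\cap B_\nu(\rho)=\{0\}$ exactly when $\rho\le\lambda(\Lambda)$, we have $r=\sup_X\lambda$. The \emph{critical set}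
\[
Z=\{\Lambda\in X:\lambda(\Lambda)=r\}
\]
is closed and contained in $K_{r/C_\nu}$, hence compact. For $\Lambda\in Z$ the finite set $S(\Lambda)=\{v\in\Lambda:\nu(v)=r\}$ is the set of \emph{minimal vectors}.

\begin{lemma}\label{lem:limsup}
$Y\in\mathrm{DI}^\nu_{n,m}$ if and only if $\limsup_{t\to\infty}\lambda(\Lambda_Ya_t)<r$.
\end{lemma}

\begin{proof}
If $Y\in\mathrm{DI}^\nu_{n,m}$, then $\lambda(\Lambda_Ya_t)<r'$ for $t\ge t_0$, so the upper limit is at most $r'<r$. Conversely, take $r'<r$ larger than the upper limit. For large $t$ some $(p,q)\ne(0,0)$ has $(qY-p,q)a_t\in B_\nu(r')$. If $q=0$, this vector has Euclidean length $e^{t/m}|p|\ge e^{t/m}$, which exceeds $R$ for large $t$; so $q\ne0$.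
\end{proof}

\section{The square}\label{sec:square}

Let $m=n=1$ and let $\nu$ be the supremum norm, so $r=1$, $a_s=\operatorname{diag}(e^s,e^{-s})$ and $(x,y)u_M=(x+yM,y)$. For $0<\beta<1$ consider
\[
\Lambda^\beta=\{(k,\,k\beta+l):k,l\in\mathbb Z\},\qquad\Lambda_\beta=\mathbb Z^2u_\beta=\{(k+l\beta,\,l):k,l\in\mathbb Z\}.
\]
A nonzero vector of $\Lambda^\beta$ has $|k|\ge1$, or $k=0$ and $|l|\ge1$, so $\Lambda^\beta\in Z$; exchanging the coordinates gives $\Lambda_\beta\in Z$. The minimal vectors are
\[
S(\Lambda^\beta)=\{\pm(1,\beta),\pm(1,\beta-1),\pm(0,1)\},\qquad S(\Lambda_\beta)=\{\pm(\beta,1),\pm(\beta-1,1),\pm(1,0)\}.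
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\draw (-1,-1) rectangle (1,1);
\draw[gray] (-1.4,0) -- (1.4,0) (0,-1.3) -- (0,1.3);
\foreach \s in {1,-1}{
  \fill (\s*1,\s*0.4) circle (0.045) (\s*1,-\s*0.6) circle (0.045) (0,\s*1) circle (0.045);
  \draw[->,thick] (\s*1,\s*0.4) -- (\s*1.2,\s*0.4);
  \draw[->,thick] (\s*1,-\s*0.6) -- (\s*0.7,-\s*0.6);
  \draw[->,thick] (0,\s*1) -- (\s*0.5,\s*1);}
\begin{scope}[xshift=3.6cm]
\draw (-1,-1) rectangle (1,1);
\draw[gray] (-1.4,0) -- (1.4,0) (0,-1.3) -- (0,1.3);
\foreach \s in {1,-1}{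
  \fill (\s*0.4,\s*1) circle (0.045) (-\s*0.6,\s*1) circle (0.045) (\s*1,0) circle (0.045);
  \draw[->,thick] (\s*0.4,\s*1) -- (\s*0.7,\s*1);
  \draw[->,thick] (-\s*0.6,\s*1) -- (-\s*0.3,\s*1);}
\end{scope}
\end{tikzpicture}
\caption{Minimal vectors of two critical lattices of the supremum norm in the plane, and their motion under the shear $(x,y)\mapsto(x+yM,y)$ with $M>0$. Left: the vectors on the vertical sides have $y\ne0$ and leave the boundary of the square. Right: the vectors on the vertical sides have $y=0$ and do not move, the others slide along the horizontal sides, and the lattice stays critical.}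
\label{fig:square}
\end{figure}

\emph{The lattice $\Lambda^\beta$ is rigid.} Move along the leaf and the flow by $g=u_Ma_s$, and suppose that the minimal vectors of $\Lambda^\beta$ stay in the closed square, as they must if they are to be minimal vectors of a critical lattice $\Lambda^\beta g$. The first coordinates of $(1,\beta)g$ and $(1,\beta-1)g$ and the second coordinate of $(0,1)g$ give
\begin{equation}\label{eq:three}
e^s(1+\beta M)\le1,\qquad e^s\big(1-(1-\beta)M\big)\le1,\qquad e^{-s}\le1 .
\end{equation}
A single vector does not determine $M$: the equation $e^s(1+\beta M)=1$ has a solution $s$ for every small $M$. So the time has to be found first. Multiply the three inequalities by $1-\beta$, $\beta$, $1$ and add. The terms with $M$ cancel and leave $e^s+e^{-s}\le2$, which forces $s=0$. Only now do the first two inequalities read $\beta M\le0$ and $-(1-\beta)M\le0$, so $M=0$.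

The cancellation holds for every matrix. For $A=(a_{ij})$ the same three coordinates of the same three vectors multiplied by $A$ satisfy
\begin{equation}\label{eq:squarejohn}
(1-\beta)\,(a_{11}+\beta a_{21})+\beta\,\big(a_{11}+(\beta-1)a_{21}\big)+a_{22}=\operatorname{tr}A,
\end{equation}
and $e^s+e^{-s}\le2$ is the inequality $\operatorname{tr}g\le d$. If the right sides of \eqref{eq:three} are $1+\delta$, the weighted sum gives $s^2\le e^s+e^{-s}-2\le2\delta$. For a general norm only the weighted sum is available, and this is the origin of the bound $\sqrt\delta$.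

\emph{The lattice $\Lambda_\beta$ is not rigid.} The argument that $\Lambda_\beta\in Z$ works for every real $\beta$, so the whole leaf through $\mathbb Z^2$ lies in $Z$. Figure~\ref{fig:square} shows why: the shear moves vectors horizontally, which the norm detects only on the vertical sides of the square, and the minimal vectors $\pm(1,0)$ on those sides have $y=0$ and are fixed by every $u_M$. But such a vector is short in the past: $(1,0)a_{-\tau}=(e^{-\tau},0)$, so $\Lambda_\beta a_{-\tau}\notin K_\varepsilon$ for $\tau>\log(1/\varepsilon)$. An orbit that has spent a long time in $K_\varepsilon$ cannot be near $\Lambda_\beta$. This is why the whole construction takes place inside bounded orbits.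

\section{A John-type identity for critical lattices}\label{sec:john}

For a linear functional $f$ on $\mathbb R^d$ let $\nu^*(f)=\max\{f(z):\nu(z)\le1\}$ be the dual norm, so $|f(z)|\le\nu^*(f)\nu(z)$. We say that $f$ \emph{supports} $v\neq0$ if $\nu^*(f)=1$ and $f(v)=\nu(v)$; by the Hahn--Banach theorem every $v\ne0$ has a supporting functional. Such an $f$ replaces the derivative of $\nu$ at $v$ in one direction: $\nu(z)\ge f(z)$ for all $z$, with equality at $v$. A critical lattice maximizes $\lambda$, and this one-sided bound is the one needed at a maximum. The next lemma generalizes \eqref{eq:squarejohn}.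

\begin{lemma}\label{lem:john}
Let $\Lambda\in Z$, and for each $v\in S(\Lambda)$ let $f_v$ support $v$. There are $c_v\ge0$ with
\[
\sum_{v\in S(\Lambda)}c_v\,f_v(vA)=\operatorname{tr}A\quad\text{for all }A\in M_d(\mathbb R),\qquad\sum_{v\in S(\Lambda)}c_v=\frac dr .
\]
\end{lemma}

If $f_v(z)=z\phi_v$ with a column $\phi_v$, then $f_v(vA)=\operatorname{tr}(A\phi_vv)$, and the identity says $\sum_vc_v\phi_vv=I$: the identity matrix is a nonnegative combination of rank-one matrices attached to the points where $\Lambda$ touches the sphere of radius $r$.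

\begin{proof}
Let $\mathfrak{sl}_d$ be the space of matrices of trace zero and let $\ell_v$ be the functional $A\mapsto f_v(vA)$ on $\mathfrak{sl}_d$. We claim that $0$ lies in the convex hull of the $\ell_v$. Otherwise a hyperplane separates $0$ strictly from this compact convex set, which means that there are $A\in\mathfrak{sl}_d$ and $\gamma>0$ with $f_v(vA)\ge\gamma$ for all $v\in S(\Lambda)$. Let $s>0$ be small; note $e^{sA}\in G$. For $v\in S(\Lambda)$,
\[
\nu(ve^{sA})\ge f_v(ve^{sA})=r+sf_v(vA)+O(s^2)\ge r+\gamma s-O(s^2)>r .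
\]
By discreteness there is $r'>r$ with $\nu(v)\ge r'$ for all nonzero $v\in\Lambda\setminus S(\Lambda)$, and for these \eqref{eq:lip} gives $\nu(ve^{sA})\ge(1-O(s))r'>r$, uniformly in $v$. So $\lambda(\Lambda e^{sA})>r=\sup_X\lambda$, a contradiction.

Thus there are $c'_v\ge0$ with $\sum c'_v=1$ such that the functional $A\mapsto\sum c'_vf_v(vA)$ on $M_d(\mathbb R)$ vanishes on $\mathfrak{sl}_d$. It is therefore a multiple of the trace. At $A=I$ its value is $r$, so the multiple is $r/d$. Put $c_v=(d/r)c'_v$.
\end{proof}

We use two consequences. The first will fix the time. The second says that some minimal vector lies at a point of the sphere where horizontal motion is detected, like the vertical sides of the square.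

\begin{lemma}\label{lem:two}
Let $\Lambda\in Z$ and $\kappa=\dfrac{mr}{dR}$.
\begin{enumerate}
\item[(i)] If $g\in M_d(\mathbb R)$ and $\nu(vg)\le r$ for all $v\in S(\Lambda)$, then $\operatorname{tr}g\le d$.
\item[(ii)] There are $v\in S(\Lambda)$ and a functional $f$ supporting $v$ such that the column $\xi\in\mathbb R^m$ defined by $f(x,0)=x\xi$ has $|\xi|\ge\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
Take $f_v,c_v$ as in Lemma~\ref{lem:john}. For (i), $\operatorname{tr}g=\sum c_vf_v(vg)\le\sum c_v\nu(vg)\le r\sum c_v=d$. For (ii), let $A=\operatorname{diag}(I_m,0)$, write $v=(x_v,y_v)$ and $f_v(x,0)=x\xi_v$. Then $\sum c_v\,x_v\xi_v=m$ and $\sum c_v=d/r$, so some $v$ has $x_v\xi_v\ge mr/d$. Since $|x_v|\le R$, we get $|\xi_v|\ge\kappa$.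
\end{proof}

\section{Near-critical points on a leaf}\label{sec:leaf}

To exclude lattices like $\Lambda_\beta$, put for $\theta>0$
\[
Z_\theta=\{\Lambda\in Z:\ |y|\ge\theta\text{ for all }(x,y)\in S(\Lambda)\}.
\]
An orbit with a bounded past can approach $Z$ only through $Z_\theta$.

\begin{lemma}\label{lem:past}
Let $\varepsilon_1>0$, and choose $\tau>0$ with $2Re^{-\tau/m}<\varepsilon_1/2$ and then $\theta>0$ with $2\theta e^{\tau/n}<\varepsilon_1/2$. Let $\delta\le\min(\frac12,\frac\theta{2R})$. If $\Lambda a_{-\tau}\in K_{\varepsilon_1}$, $g\in G_\delta$ and $\Lambda g\in Z$, then $\Lambda g\in Z_\theta$.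
\end{lemma}

\begin{proof}
Suppose $v=(x_v,y_v)\in S(\Lambda g)$ has $|y_v|<\theta$, and let $w=(x_w,y_w)=vg^{-1}\in\Lambda\setminus\{0\}$. By \eqref{eq:Gdelta}, $|w|\le2R$ and $|y_w|\le|y_v|+|w-v|<\theta+2R\delta\le2\theta$. Then $|wa_{-\tau}|\le e^{-\tau/m}2R+e^{\tau/n}2\theta<\varepsilon_1$, although $wa_{-\tau}$ is a nonzero vector of $\Lambda a_{-\tau}\in K_{\varepsilon_1}$.
\end{proof}

Fix $\theta,T>0$. For $\Lambda\in X$ and $0<\delta\le\frac12$ let
\[
E_\delta(\Lambda)=\{M\in\overline Q:\ \Lambda u_Ma_sg\in Z_\theta\text{ for some }s\in[0,T],\ g\in G_\delta\}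
\]
be the set of points of the unit cube on the leaf through $\Lambda$ whose orbit comes $\delta$-close to $Z_\theta$ before time $T$.

\begin{lemma}\label{lem:stable}
The set $E_\delta(\Lambda)$ is relatively open in $\overline Q$. If $\delta\le\frac14$, $M\in E_\delta(\Lambda)$, $M'\in\overline Q$ and $|M-M'|\le\frac12e^{-cT}\delta$, then $M'\in E_{2\delta}(\Lambda)$.
\end{lemma}

\begin{proof}
Let $M\in E_\delta(\Lambda)$ be witnessed by $(s,g)$ and put $g'=u_{e^{cs}(M-M')}\,g$. By \eqref{eq:commute}, $\Lambda u_{M'}a_sg'=\Lambda u_{M'}u_{M-M'}a_sg=\Lambda u_Ma_sg\in Z_\theta$, and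
\[
\|g'-I\|\le\|u_{e^{cs}(M-M')}-I\|\,\|g\|+\|g-I\|\le\tfrac32e^{cT}|M-M'|+\|g-I\| .
\]
The right side is less than $\delta$ for $M'$ near $M$, and less than $\frac34\delta+\delta$ under the second hypothesis.
\end{proof}

\begin{proposition}\label{prop:leaf}
Given $\varepsilon,\theta,T>0$ there is $C>0$ such that $|E_\delta(\Lambda)|\le C\sqrt\delta$ for all $\Lambda\in K_\varepsilon$ and $0<\delta\le\frac12$.
\end{proposition}

The proof follows Section~\ref{sec:square}. We sort the points $M$ by which vectors of $\Lambda$ become minimal; the hypothesis $\Lambda\in K_\varepsilon$ and the bound $s\le T$ make the number of classes bounded. Within a class the trace inequality fixes the time up to $O(\sqrt\delta)$. At a fixed time $s_0$ and for a fixed $w=(x,y)$, the set $\{M:\nu(wu_Ma_{s_0})\le r\}$ is convex, and our points lie near its boundary, where the functional $M\mapsto yM\xi$ supports it. This functional is nonzero because $|y|$ is bounded below by the choice of $Z_\theta$ and $|\xi|$ by Lemma~\ref{lem:two}(ii).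

\begin{proof}
The constants $R_1,N,C_1,\dots,C_5$ depend only on $\nu,m,n,\varepsilon,\theta,T$. If $\delta>\theta/(4R)$, then $|E_\delta(\Lambda)|\le1\le(4R/\theta)^{1/2}\sqrt\delta$, so we assume $\delta\le\theta/(4R)$. Fix $\Lambda\in K_\varepsilon$.

\emph{Step 1: patterns.} For each $M\in E_\delta(\Lambda)$ fix a witness $(s_M,g_M)$ and put
\[
h_M=u_Ma_{s_M}g_M,\qquad\Pi_M=S(\Lambda h_M)h_M^{-1}\subset\Lambda .
\]
Since $\|h_M^{-1}\|\le\|g_M^{-1}\|\,\|a_{-s_M}\|\,\|u_{-M}\|\le2e^TC_0$, the vectors of $\Pi_M$ have length at most $R_1=2Re^TC_0$. The open balls of radius $\varepsilon/2$ around points of $\Lambda$ are disjoint, so by comparing volumes $\Lambda$ has at most $N=(1+2R_1/\varepsilon)^d$ vectors of length at most $R_1$. Hence there are at most $2^N$ possible sets $\Pi_M$, each with at most $N$ elements. Fix one of them, $\Pi$, and let $E_\Pi=\{M\in E_\delta(\Lambda):\Pi_M=\Pi\}\neq\emptyset$.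

\emph{Step 2: the time is almost determined.} Let $M,M'\in E_\Pi$, $s=s_M$, $s'=s_{M'}$. The matrix $h_M^{-1}h_{M'}$ maps $S(\Lambda h_M)=\Pi h_M$ onto $\Pi h_{M'}=S(\Lambda h_{M'})$, so $\operatorname{tr}(h_M^{-1}h_{M'})\le d$ by Lemma~\ref{lem:two}(i). Write $h_M^{-1}h_{M'}=g_M^{-1}Ag_{M'}$ with $A=a_{-s}u_{M'-M}a_{s'}$, and note $\|A\|\le C_1=C_0e^{2T}$. By \eqref{eq:Gdelta},
\[
\|g_M^{-1}Ag_{M'}-A\|=\|(g_M^{-1}-I)Ag_{M'}+A(g_{M'}-I)\|\le2\delta\,C_1\,\tfrac32+C_1\delta=4C_1\delta .
\]
As $|\operatorname{tr}B|\le d\|B\|$ for every matrix $B$, we get $\operatorname{tr}A\le d+4dC_1\delta$. The matrix $A$ is block triangular with diagonal blocks $e^{(s'-s)/m}I_m$ and $e^{-(s'-s)/n}I_n$, so its trace does not see $M'-M$: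
\[
\operatorname{tr}A-d=\psi(s'-s),\qquad\psi(\sigma)=me^{\sigma/m}+ne^{-\sigma/n}-d .
\]
Here $\psi(0)=\psi'(0)=0$ and $\psi''(\sigma)=\frac1me^{\sigma/m}+\frac1ne^{-\sigma/n}\ge\frac1d$, because the first term is at least $\frac1m$ for $\sigma\ge0$ and the second at least $\frac1n$ for $\sigma\le0$. So $\psi(\sigma)\ge\sigma^2/(2d)$, and $|s_M-s_{M'}|\le C_2\sqrt\delta$ with $C_2=d\sqrt{8C_1}$.

Fix $s_0=s_{M_0}$ for one $M_0\in E_\Pi$. We may replace every $h_M$ by $u_Ma_{s_0}$ at small cost: using $\|a_{s_0}-a_s\|\le e^T|s_0-s|$ and $\|a_s\|\le e^T$ for $s\in[0,T]$, and $\delta\le\sqrt\delta$, we have for all $w\in\Pi$, $M\in E_\Pi$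
\begin{equation}\label{eq:freeze}
|wu_Ma_{s_0}-wh_M|\le|wu_M|\,\big(\|a_{s_0}-a_{s_M}\|+\|a_{s_M}\|\,\|I-g_M\|\big)\le C_3\sqrt\delta
\end{equation}
with $C_3=R_1C_0e^T(C_2+1)$.

\emph{Step 3: a supporting functional at each point.} For $M\in E_\Pi$, Lemma~\ref{lem:two}(ii) applied to $\Lambda h_M\in Z_\theta$ gives $w=(x,y)\in\Pi$ and a functional $f_M$ supporting $v=wh_M$, with $f_M(x',0)=x'\xi_M$ and $|\xi_M|\ge\kappa$. The $\mathbb R^n$-component of $v$ has length at least $\theta$. The vector $vg_M^{-1}=wu_Ma_{s_M}$ has $\mathbb R^n$-component $e^{-s_M/n}y$ and lies within $2R\delta$ of $v$, so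
\[
|y|\ge e^{-s_M/n}|y|\ge\theta-2R\delta\ge\theta/2 .
\]
The direction of $\xi_M$ varies with $M$, so we sort it into finitely many cones. The open caps $\{\xi:\zeta\xi>\frac12\}$, with $\zeta$ a unit row vector, cover the unit sphere of $\mathbb R^m$; by compactness there is a finite set $\mathcal U$ of unit rows such that each column $\xi\ne0$ has $\zeta\xi\ge|\xi|/2$ for some $\zeta\in\mathcal U$. Choose such a $\zeta$ for each $\xi_M$, and split $E_\Pi$ into at most $N|\mathcal U|$ sets $E_{\Pi,w,\zeta}$ according to the chosen $w$ and $\zeta$.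

\emph{Step 4: each piece is thin in one direction.} Let $M,M'\in E_{\Pi,w,\zeta}$, $w=(x,y)$, $f=f_M$, $\xi=\xi_M$. Since $w\in\Pi$, we have $\nu(wh_{M'})=r$, and $f(wh_M)=r$. By \eqref{eq:freeze}, with $C_4=C_\nu C_3$,
\[
f(wu_{M'}a_{s_0})\le\nu(wu_{M'}a_{s_0})\le r+C_4\sqrt\delta,\qquad f(wu_Ma_{s_0})\ge r-C_4\sqrt\delta .
\]
The difference of the two vectors is $(e^{s_0/m}y(M'-M),0)$, so
\begin{equation}\label{eq:onesided}
e^{s_0/m}\,y(M'-M)\xi\le2C_4\sqrt\delta .
\end{equation}
Let $\mathbf e=y^{\mathsf T}\zeta/|y|\in M_{n\times m}(\mathbb R)$. It has $|\mathbf e|=1$, depends only on $w$ and $\zeta$, and satisfies $y\mathbf e\xi=|y|\,\zeta\xi\ge|y||\xi|/2$. If $M'-M=\rho\mathbf e+\Delta$ with $\rho>0$ and $|\Delta|<\rho/2$, then $y(M'-M)\xi\ge|y||\xi|(\rho/2-|\Delta|)>0$, and \eqref{eq:onesided} gives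
\begin{equation}\label{eq:thin}
\tfrac12\theta\kappa\,(\rho/2-|\Delta|)\le2C_4\sqrt\delta .
\end{equation}
The sets $E_{\Pi,w,\zeta}$ were defined by arbitrary choices and need not be measurable, so we pass to the compact set $F=\overline{E_{\Pi,w,\zeta}}$. Two distinct points of $F$ on a line parallel to $\mathbf e$ can be named so that their difference is $\rho\mathbf e$ with $\rho>0$; this makes the one-sided inequality \eqref{eq:onesided} sufficient. Approximating them by points of $E_{\Pi,w,\zeta}$ and letting $\Delta\to0$ in \eqref{eq:thin}, we get $\rho\le C_5\sqrt\delta$ with $C_5=8C_4/(\theta\kappa)$. So each line parallel to $\mathbf e$ meets $F$ in a set of diameter at most $C_5\sqrt\delta$. The projection of $F\subset\overline Q$ to $\mathbf e^\perp$ lies in a ball of radius $\sqrt D$, and Fubini's theorem gives $|F|\le(2\sqrt D)^{D-1}C_5\sqrt\delta$. The set $E_\delta(\Lambda)$ is covered by at most $2^NN|\mathcal U|$ such sets $F$.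
\end{proof}

\section{Equidistribution and good cubes}\label{sec:equi}

Proposition~\ref{prop:leaf} applies only to lattices in $K_\varepsilon$, and Lemma~\ref{lem:past} only to orbits with a bounded past. So we need one compact set to which most points of a unit cube on a leaf return after time $T$. This comes from mixing. The \emph{Howe--Moore theorem} gives, for $\varphi,F\in L^2(X,\mu)$,
\[
\int_X\varphi(xa_t)F(x)\,d\mu(x)\longrightarrow\int_X\varphi\,d\mu\int_XF\,d\mu\qquad(t\to\infty).
\]
A cube on a leaf has measure zero in $X$, so mixing does not apply to it directly. We thicken it in the directions that the flow does not expand.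

\begin{proposition}[cf.\ \cite{KM}]\label{prop:equi}
For $\varphi\in C_c(X)$ and compact $K\subset X$,
\[
\int_Q\varphi(\Lambda u_Ma_t)\,dM\longrightarrow\int_X\varphi\,d\mu\qquad(t\to\infty),
\]
uniformly in $\Lambda\in K$.
\end{proposition}

\begin{proof}
Let $H$ be the group of $h=\begin{pmatrix}A&B\\0&A'\end{pmatrix}\in G$ with $A$ of size $m\times m$. From
\[
u_Mh=\begin{pmatrix}A&B\\MA&MB+A'\end{pmatrix}
\]
one reads off $A,B$, then $M$, then $A'$; so $(M,h)\mapsto u_Mh$ is a diffeomorphism of $\mathbb R^D\times H$ onto the open set of $g\in G$ with invertible upper left block. Normalize the bi-invariant Haar measure $dg$ on $G$ by the unfolding formula $\int_G\Psi\,dg=\int_X\sum_{\gamma\in\Gamma}\Psi(\gamma g)\,d\mu(\Gamma g)$ for $\Psi\in L^1(G)$. The pullback of $dg$ to $\mathbb R^D\times H$ is invariant under translations in $M$ and right translations in $h$, so by uniqueness of Haar measure it equals $dM\,d\rho(h)$ for a right Haar measure $\rho$ on $H$.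

Let $\eta>0$. Conjugation $h\mapsto a_{-t}ha_t$ fixes $A,A'$ and replaces $B$ by $e^{-ct}B$. Hence the set $V$ of $h\in H$ with $\|A-I\|,\|A'-I\|,\|B\|<\eta'$ satisfies $a_{-t}Va_t\subset V$ for $t\ge0$, and since $\varphi$ is uniformly continuous, for small $\eta'$ we have $|\varphi(xh)-\varphi(x)|<\eta$ for all $x\in X$, $h\in V$. Let $\chi$ be the indicator function of the relatively compact set $\Omega=\{u_Mh:M\in Q,\,h\in V\}$. As $u_Mha_t=u_Ma_t(a_{-t}ha_t)$,
\begin{equation}\label{eq:thick}
\Big|\int_Q\varphi(\Lambda u_Ma_t)\,dM-\frac1{\rho(V)}\int_G\chi(g)\,\varphi(\Lambda ga_t)\,dg\Big|\le\eta\qquad(t\ge0,\ \Lambda\in X).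
\end{equation}
For $\Lambda=\Gamma g_0$, substituting $g_0^{-1}g$ for $g$ and unfolding gives
\[
\int_G\chi(g)\varphi(\Lambda ga_t)\,dg=\int_X\varphi(xa_t)F_{g_0}(x)\,d\mu(x),\qquad F_{g_0}(\Gamma g)=\sum_{\gamma\in\Gamma}\chi(g_0^{-1}\gamma g),
\]
and $\int_XF_{g_0}\,d\mu=\int_G\chi\,dg=\rho(V)$.

It remains to make the mixing uniform. Let $\widetilde K\subset G$ be compact with image containing $K$. If $\gamma_1g,\gamma_2g\in g_0\Omega$, then $\gamma_1\gamma_2^{-1}\in g_0\Omega\Omega^{-1}g_0^{-1}$, which for $g_0\in\widetilde K$ lies in a fixed compact set; since $\Gamma$ is discrete, the $F_{g_0}$ are uniformly bounded. Unfolding gives $\|F_{g_0}-F_{g_1}\|_{L^1(X)}\le\|\chi(g_0^{-1}\,\cdot)-\chi(g_1^{-1}\,\cdot)\|_{L^1(G)}$, which tends to $0$ as $g_1\to g_0$ by continuity of translation in $L^1(G)$. With $\|\cdot\|_2^2\le\|\cdot\|_\infty\|\cdot\|_1$ this shows that $g_0\mapsto F_{g_0}$ is continuous from $\widetilde K$ to $L^2(X)$, so its image is compact. The functionals $F\mapsto\int\varphi(xa_t)F\,d\mu-\int\varphi\,d\mu\int F\,d\mu$ have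 norm at most $2\|\varphi\|_2$ and tend to $0$ pointwise, hence uniformly on compact subsets of $L^2(X)$. By \eqref{eq:thick}, for large $t$ the integral over $Q$ is within $2\eta$ of $\int\varphi\,d\mu$ for all $\Lambda\in K$.
\end{proof}

The sets $K_\varepsilon$ exhaust $X$, so there is $\varepsilon'>0$ with $\mu(K_{2\varepsilon'})\ge\frac78$. Composing the Euclidean length of the shortest vector with a continuous function that vanishes on $[0,\varepsilon']$, equals $1$ on $[2\varepsilon',\infty)$ and has values in $[0,1]$, we get $\varphi_0\in C_c(X)$ with $0\le\varphi_0\le1_{K_{\varepsilon'}}$ and $\int\varphi_0\,d\mu\ge\frac78$. Put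
\[
\varepsilon=\varepsilon'/C_0 .
\]
For an integer $b\ge2$ let $T=T_b=c^{-1}\log b$, so that $e^{cT}=b$. By Proposition~\ref{prop:equi} with $K=K_\varepsilon$ there is $b_0$ such that for all $b\ge b_0$
\begin{equation}\label{eq:return}
\big|\{M\in Q:\ \Lambda u_Ma_T\in K_{\varepsilon'}\}\big|\ge\tfrac34\qquad\text{for all }\Lambda\in K_\varepsilon .
\end{equation}
The numbers $\varepsilon$ and $b_0$ depend only on $m,n$.

A \emph{cube of level $k\ge0$} is a set $I=Y_I+b^{-k}Q$ with $Y_I\in b^{-k}\mathbb Z^D$; it is the disjoint union of its $b^D$ \emph{children}, the cubes of level $k+1$ inside it. Put $\Lambda_I=\Lambda_{Y_I}a_{kT}$. By \eqref{eq:commute},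
\begin{equation}\label{eq:cube}
\Lambda_{Y_I+b^{-k}M}\,a_{kT+s}=\Lambda_I\,u_Ma_s\qquad(M\in\mathbb R^D,\ s\in\mathbb R):
\end{equation}
at time $kT$ the cube $I$ has become the unit cube on the leaf through $\Lambda_I$. Call $I$ \emph{good} if $\Lambda_I\in K_\varepsilon$.

\begin{lemma}\label{lem:good}
Let $b\ge b_0$. Every good cube has at least $\frac34b^D$ good children, and every cube contains a good cube.
\end{lemma}

\begin{proof}
Let $I$ have level $k$, let $l\ge1$, $M\in Q$, and suppose $\Lambda_Iu_Ma_{lT}\in K_{\varepsilon'}$. Let $J$ be the cube of level $k+l$ that contains $Y=Y_I+b^{-k}M$, say $Y=Y_J+b^{-k-l}M_1$ with $M_1\in Q$. By \eqref{eq:cube} for $I$ and for $J$, $\Lambda_Ju_{M_1}=\Lambda_Ya_{(k+l)T}=\Lambda_Iu_Ma_{lT}\in K_{\varepsilon'}$. Since $\|u_{M_1}\|\le C_0$, nonzero vectors of $\Lambda_J$ have length at least $\varepsilon'/C_0$: the cube $J$ is good.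

If $I$ is good, take $l=1$. By \eqref{eq:return} the points $Y$ as above fill at least $\frac34$ of the volume of $I$, so they meet at least $\frac34b^D$ children. If $I$ is arbitrary, Proposition~\ref{prop:equi} with $K=\{\Lambda_I\}$ and $\varphi_0$ provides such an $M$ for large $l$.
\end{proof}

\begin{remark}
Proposition~\ref{prop:equi} also explains why $\mathrm{DI}^\nu_{n,m}$ is null. By Lemma~\ref{lem:limsup} it is covered by countably many closed sets $A=\{Y:\lambda(\Lambda_Ya_t)\le r'\text{ for all }t\ge t_0\}$ with $r'<r$. Take $\varphi\in C_c(X)$ with values in $[0,1]$, supported in the nonempty open set $\{\lambda>r'\}$, with $\eta=\int\varphi\,d\mu>0$. For any cube $I$, the proposition with $K=\{\Lambda_I\}$ and \eqref{eq:cube} give $|A\cap I|\le(1-\eta/2)|I|$. So $A$ has no Lebesgue density point and $|A|=0$.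
\end{remark}

\section{A Cantor set that avoids small bad sets}\label{sec:cantor}

Each good cube $I$ will carry a bad subset, the rescaled copy of $E_{2\delta}(\Lambda_I)$, of relative measure $\alpha=O(\sqrt\delta)$. By Lemma~\ref{lem:stable}, to keep a point $Y\in\overline I$ out of the copy of $E_\delta(\Lambda_I)$ it suffices that the subcube around $Y$, some $L$ levels further down with $b^{-L}$ comparable to $\delta/b$, is not entirely bad. One cannot take $L$ bounded: the constant of Proposition~\ref{prop:leaf} depends on $T_b$, so $\delta$ has to be chosen after $b$ and much smaller than $1/b$. At each level, then, the bad sets of the $L$ previous levels are all still unresolved. For a single bad set, Markov's inequality discards a quarter of the children and lets the density grow by a factor $4$ at most; we cannot pay a quarter for each of $L$ sets. Instead we apply Markov's inequality once, to a weighted sum of all densities, in which old terms are discounted by $\frac18$ per level. The discount turns the growth factor $4$ into a contraction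 by $\frac12$, at the price of a factor $8^L$ at the end. The same sum accommodates countably many norms.

Recall that $\dim_H\mathcal C$ is the infimum of the $\sigma\geq0$ such that $\mathcal C$ has countable covers by sets $A_j$ of arbitrarily small diameter with $\sum(\operatorname{diam}A_j)^\sigma$ arbitrarily small. The \emph{mass distribution principle} states: if a Borel probability measure $\omega$ on a compact set $\mathcal C$ satisfies $\omega(A)\le C'(\operatorname{diam}A)^\sigma$ for all closed sets $A$ of small diameter, then $\dim_H\mathcal C\ge\sigma$, because every fine cover has $1\le\sum\omega(\overline{A_j})\le C'\sum(\operatorname{diam}A_j)^\sigma$.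

\begin{proposition}\label{prop:cantor}
Let $b\ge3$, and let some cubes be called good in such a way that every good cube has at least $\frac34b^D$ good children. For $i\ge1$ let $\alpha_i>0$ and let $L_i\ge0$ be an integer with
\begin{equation}\label{eq:small}
2^{i+1}\alpha_i\,8^{L_i}<1,
\end{equation}
and for each good cube $I$ let $\mathrm{Bad}_i(I)\subset I$ be measurable with $|\mathrm{Bad}_i(I)|\le\alpha_i|I|$. Let $I_{k_0}$ be a good cube of level $k_0$. Then there is a compact set $\mathcal C\subset\overline{I_{k_0}}$ with $\dim_H\mathcal C\ge D-\frac{\log2}{\log b}$ such that every $Y\in\mathcal C$ has a chain $I_{k_0}\supset I_{k_0+1}\supset\cdots$ of good cubes, $I_k$ of level $k$, with $Y\in\overline{I_k}$ for all $k\ge k_0$ and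
\[
I_{j+L_i}\not\subset\mathrm{Bad}_i(I_j)\qquad\text{for all }i\ge1,\ j\ge k_0 .
\]
\end{proposition}

\begin{proof}
A cube $I\subset I_{k_0}$ of level $k$ determines its ancestors $I_{k_0}\supset\dots\supset I_k=I$. If $I_j$ is good, put $P_{i,j}(I)=|\mathrm{Bad}_i(I_j)\cap I|/|I|$, and if $I_{k_0},\dots,I_k$ are all good, put
\[
\Phi(I)=\sum_{i\ge1}\frac1{2^i\alpha_i}\sum_{j=k_0}^k8^{-(k-j)}P_{i,j}(I).
\]
The terms with $j=k$ contribute at most $\sum_i2^{-i}=1$, since $P_{i,k}(I)\le\alpha_i$.

\emph{Selection.} We select cubes level by level so that every selected cube $I$ is good, has selected ancestors, and has $\Phi(I)\le2$. Select $I_{k_0}$; it has $\Phi\le1$. Let $I$ be selected, of level $k$, and for each child $J$ let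
\[
\Phi_{\mathrm{old}}(J)=\sum_{i\ge1}\frac1{2^i\alpha_i}\sum_{j=k_0}^k8^{-(k+1-j)}P_{i,j}(J).
\]
The average of $P_{i,j}(J)$ over the children is $P_{i,j}(I)$, so the average of $\Phi_{\mathrm{old}}(J)$ is $\Phi(I)/8$. By Markov's inequality at most a quarter of the children have $\Phi_{\mathrm{old}}(J)>\Phi(I)/2$, and at most a quarter are not good. So at least $\frac12b^D$ children are good with $\Phi(J)\le\Phi_{\mathrm{old}}(J)+1\le\frac12\Phi(I)+1\le2$. Select exactly $N_b=\lceil b^D/2\rceil\ge2$ of them.

\emph{Avoidance.} Along a chain $(I_k)$ of selected cubes, keeping one term of $\Phi(I_{j+L_i})$ gives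
\[
P_{i,j}(I_{j+L_i})\le2^i\alpha_i8^{L_i}\,\Phi(I_{j+L_i})\le2^{i+1}\alpha_i8^{L_i}<1,
\]
so $I_{j+L_i}\not\subset\mathrm{Bad}_i(I_j)$.

\emph{Dimension.} The infinite chains of selected cubes form a compact space, a copy of $\{1,\dots,N_b\}^{\mathbb N}$. Each chain determines the point $\bigcap_k\overline{I_k}$, continuously, because chains that agree up to level $k$ give points at distance at most $\sqrt Db^{-k}$. Let $\mathcal C$ be the compact image and $\omega$ the image of the uniform product measure. A random chain passes through a given cube of level $k$ with probability at most $N_b^{k_0-k}$. An interval of length less than $b^{-k}$ contains at most one point of $b^{-k}\mathbb Z$ and so meets at most two of the closed intervals between consecutive points; hence a set $A$ of diameter less than $b^{-k}$ meets at most $2^D$ closed cubes of level $k$, and $\omega(A)\le2^DN_b^{k_0-k}$ for closed $A$ and $k\ge k_0$. In particular points have measure zero. Let $\sigma=\log N_b/\log b$, so $N_b=b^\sigma$. If $b^{-k-1}\le\operatorname{diam}A<b^{-k}$,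 then
\[
\omega(A)\le2^DN_b^{k_0+1}\,b^{-(k+1)\sigma}\le2^DN_b^{k_0+1}(\operatorname{diam}A)^\sigma .
\]
Therefore $\dim_H\mathcal C\ge\sigma\ge D-\log2/\log b$.
\end{proof}

\section{Proof of Theorems \ref{thm:one} and \ref{thm:many}}\label{sec:proof}

It suffices to prove Theorem~\ref{thm:many}; a finite family of norms is extended to a sequence by repetition. The set in question lies in $\mathbb R^D$, so its dimension is at most $D$. We fix an integer $b\ge\max(b_0,8^4)$ and show that the set contains a compact set of dimension at least $D-\log2/\log b$; letting $b\to\infty$ finishes the proof.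

\subsection*{Parameters}
The order of the choices matters. Let $T=T_b$ and $\varepsilon_1=\varepsilon e^{-T}/C_0$; these do not depend on the norms. For each $i$, let $r_i,R_i,\lambda_i,Z^i,Z^i_\theta,E^i_\delta$ be the objects defined above for $\nu_i$. Choose $\tau_i,\theta_i$ as in Lemma~\ref{lem:past} for $\nu_i$ and $\varepsilon_1$, define $E^i_\delta$ with $\theta_i$ and $T$, and let $C^{(i)}$ be the constant of Proposition~\ref{prop:leaf} for $\nu_i$ and $(\varepsilon,\theta_i,T)$. For $\delta_i\le\min(\frac14,\frac{\theta_i}{2R_i})$ put $\alpha_i=C^{(i)}\sqrt{2\delta_i}$ and let $L_i$ be the least integer with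
\begin{equation}\label{eq:L}
2\sqrt D\,b^{\,1-L_i}\le\delta_i .
\end{equation}
Then $L_i\ge2$, and minimality gives $b^{L_i}<2\sqrt Db^2/\delta_i$. Since $b\ge8^4$, we have $8^{L_i}\le b^{L_i/4}$, so
\[
2^{i+1}\alpha_i8^{L_i}\le2^{i+1}C^{(i)}\sqrt{2\delta_i}\,\big(2\sqrt Db^2/\delta_i\big)^{1/4},
\]
which is a constant times $\delta_i^{1/4}$. Fix $\delta_i$ so small that \eqref{eq:small} holds. This is where the power of $\delta$ in Proposition~\ref{prop:leaf} is used: the loss $8^{L_i}$ grows like a negative power of $\delta_i$, so a bound that merely tends to $0$ with $\delta$ would not be enough for this argument.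

\subsection*{The Cantor set}
For a good cube $I$ of level $k$ let
\[
\mathrm{Bad}_i(I)=\{Y_I+b^{-k}M:\ M\in Q\cap E^i_{2\delta_i}(\Lambda_I)\}.
\]
It is measurable by Lemma~\ref{lem:stable}, and $|\mathrm{Bad}_i(I)|\le\alpha_i|I|$ by Proposition~\ref{prop:leaf}. The open set $U$ contains the closure of some cube, and by Lemma~\ref{lem:good} that cube contains a good cube $I_{k_0}$, of level $k_0$ say. Lemma~\ref{lem:good} also gives the hypothesis on children in Proposition~\ref{prop:cantor}, which yields $\mathcal C\subset\overline{I_{k_0}}\subset U$. Let $Y\in\mathcal C$ with chain $(I_k)$. For $t\ge k_0T$ write $t=jT+s$ with $j\ge k_0$, $0\le s<T$, and $Y=Y_{I_j}+b^{-j}M$ with $M\in\overline Q$. By \eqref{eq:cube},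
\begin{equation}\label{eq:orbit}
\Lambda_Ya_t=\Lambda_{I_j}u_Ma_s,\qquad\Lambda_{I_j}\in K_\varepsilon .
\end{equation}

\emph{(a) $\Lambda_Ya_t\in K_{\varepsilon_1}$ for $t\ge k_0T$, and $Y\in\mathrm{BA}$.} If $v\in\Lambda_Ya_t$ is nonzero, then $va_{-s}u_{-M}$ is a nonzero vector of $\Lambda_{I_j}$, so $\varepsilon\le|v|\,e^TC_0$. The remaining arc $\{\Lambda_Ya_t:0\le t\le k_0T\}$ is compact.

Now fix $i$.

\emph{(b) For $t\ge k_0T$ there is no $g\in G_{\delta_i}$ with $\Lambda_Ya_tg\in Z^i_{\theta_i}$.} If there is one, then $M\in E^i_{\delta_i}(\Lambda_{I_j})$ by \eqref{eq:orbit}. Let $Y'\in I_{j+L_i}$ and write $Y'=Y_{I_j}+b^{-j}M'$; then $M'\in Q$ because $I_{j+L_i}\subset I_j$. Both $Y$ and $Y'$ lie in $\overline{I_{j+L_i}}$, so $|M-M'|\le\sqrt Db^{-L_i}\le\frac12b^{-1}\delta_i$ by \eqref{eq:L}. As $e^{-cT}=b^{-1}$, Lemma~\ref{lem:stable} gives $M'\in E^i_{2\delta_i}(\Lambda_{I_j})$. Thus $I_{j+L_i}\subset\mathrm{Bad}_i(I_j)$, contrary to Proposition~\ref{prop:cantor}.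

\emph{(c) For $t\ge k_0T+\tau_i$ there is no $g\in G_{\delta_i}$ with $\Lambda_Ya_tg\in Z^i$.} By (a), $\Lambda_Ya_{t-\tau_i}\in K_{\varepsilon_1}$. So Lemma~\ref{lem:past} would put such a lattice $\Lambda_Ya_tg$ into $Z^i_{\theta_i}$, contrary to (b).

\emph{(d) $Y\in\mathrm{DI}^{\nu_i}_{n,m}$.} The set $O=\{\Lambda g^{-1}:\Lambda\in Z^i,\ g\in G_{\delta_i}\}$ is open, as a union of open sets, and contains $Z^i$. By (a) and (c), for $t\ge k_0T+\tau_i$ the lattice $\Lambda_Ya_t$ lies in the compact set $K_{\varepsilon_1}\setminus O$. There $\lambda_i$ is continuous and less than $r_i$, so its maximum is less than $r_i$, and Lemma~\ref{lem:limsup} applies.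

Hence $\mathcal C\subset U\cap\mathrm{BA}\cap\bigcap_i\mathrm{DI}^{\nu_i}_{n,m}$ and $\dim_H\mathcal C\ge D-\log2/\log b$. This proves Theorem~\ref{thm:many}, and with it Theorem~\ref{thm:one}. \qed

\section{All norms at once}\label{sec:all}

Every lattice in $X$ is critical for some norm, namely for the supremum norm in one of its bases. So an orbit that accumulates anywhere in $X$ fails to be improvable for some norm.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $Y\in\mathrm{Sing}$ and let $\nu$ be a norm. For each $\varepsilon>0$ the orbit eventually leaves the compact set $K_\varepsilon$, so $\lambda_\nu(\Lambda_Ya_t)\le C_\nu\varepsilon$ for large $t$. Thus $\lambda_\nu(\Lambda_Ya_t)\to0$, and $Y\in\mathrm{DI}^\nu_{n,m}$ by Lemma~\ref{lem:limsup}.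

Let $Y\notin\mathrm{Sing}$. Then the orbit returns to some compact set at arbitrarily large times, so there are $t_k\to\infty$ and $g\in G$ with $\Lambda_Ya_{t_k}\to\mathbb Z^dg$. Let $\nu(v)=|vg^{-1}|_\infty$. The ball $B_\nu(\rho)=(-\rho,\rho)^dg$ has volume $(2\rho)^d$, so $r_\nu\le1$ by Minkowski's theorem, and $\lambda_\nu(\mathbb Z^dg)=1$. Hence $r_\nu=1$, and $\lambda_\nu(\Lambda_Ya_{t_k})\to r_\nu$ by continuity. By Lemma~\ref{lem:limsup}, $Y\notin\mathrm{DI}^\nu_{n,m}$.

So the intersection equals $\mathrm{Sing}$. An orbit contained in a compact set does not leave it, so $\mathrm{Sing}\cap\mathrm{BA}=\emptyset$.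

For $(m,n)\ne(1,1)$, $\dim_H\mathrm{Sing}=mn\big(1-\frac1{m+n}\big)<mn$ by \cite{DFSU}. For $m=n=1$ we have $\mathrm{Sing}=\mathbb Q$, which is countable and has dimension $0$. Indeed, if $Y=p/q$, then $(0,q)\in\Lambda_Y$ and $(0,q)a_t\to0$, so $Y\in\mathrm{Sing}$ by Mahler's criterion. Conversely, let $Y\in\mathrm{Sing}$ and choose $t_0$ with $\Lambda_Ya_t\notin K_1$ for $t\ge t_0$. For each primitive $v\in\Lambda_Y$ the set $\mathcal T_v=\{t\ge t_0:|va_t|<1\}$ is relatively open, and these sets cover $[t_0,\infty)$. Primitive vectors $v'\ne\pm v$ are linearly independent, and two independent vectors of a unimodular planar lattice span a parallelogram of area at least $1$, so they cannot both be shorter than $1$; thus $\mathcal T_v\cap\mathcal T_{v'}=\emptyset$. By connectedness $\mathcal T_v=[t_0,\infty)$ for one $v=(qY-p,q)$. Then $e^t|qY-p|<1$ for all $t\ge t_0$, so $qY=p$, and $q\ne0$ because $v\ne0$.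
\end{proof}

\begin{thebibliography}{9}

\bibitem{DFSU}
Das, Fishman, Simmons and Urba\'nski,
\emph{A variational principle in the parametric geometry of numbers},
Adv. Math. 437 (2024).

\bibitem{notes}
\emph{Dynamics on homogeneous spaces},
\texttt{https://people.brandeis.edu/\textasciitilde kleinboc/Nachdiplom/nachdiplom8.pdf}.

\bibitem{KM}
Kleinbock and Margulis,
\emph{Bounded orbits of nonquasiunipotent flows on homogeneous spaces}, 1996.

\end{thebibliography}
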